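\title{Equivalence of plain SO tgds to nested GLAV mappings is undecidable}

\begin{abstract}
Schema mappings can be specified by source-to-target tuple-generating dependencies (GLAV mappings), by nested dependencies (nested GLAV mappings), or by plain second-order dependencies (plain SO tgds). We prove that it is undecidable whether a given plain SO tgd is logically equivalent to a nested GLAV mapping. This holds for one fixed pair of schemas and for plain SO tgds whose target atoms contain function terms only. For such tgds, equivalence to a GLAV mapping, to a nested GLAV mapping, to a first-order sentence and to a monadic second-order sentence all coincide with one finiteness condition: only finitely many sets of solutions occur. We reduce the halting problem to this condition by a tgd whose canonical target structure records nothing about the source instance except one distance. The problem is $\Sigma^0_1$-hard and lies in $\Sigma^0_2$.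
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A schema mapping says, for each database instance over a source schema, which instances over a target schema are acceptable translations of it. Such a mapping can be written in logical languages of different strength, and when it is given in a strong language one may ask whether a weaker one would do. We begin with the three languages that the question of this paper concerns.

\subsection{Instances and mappings}

A \emph{schema} is a finite set of relation symbols, each of positive arity. Fix disjoint countably infinite sets $\mathrm{Const}$ of \emph{constants} and $\mathrm{Null}$ of \emph{labeled nulls}, and let $\mathrm{Val}=\mathrm{Const}\cup\mathrm{Null}$ be the set of \emph{values}. Let $\mathbf S$ (the source) and $\mathbf T$ (the target) be disjoint schemas. A \emph{source instance} $I$ is a finite set of facts $P(a_1,\dots,a_n)$ with $P\in\mathbf S$ and $a_i\in\mathrm{Const}$. A \emph{target instance} $J$ is a finite set of facts over $\mathbf T$ with arguments in $\mathrm{Val}$; nulls stand for values that must exist but that the source does not name.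

A \emph{schema mapping} $(\mathbf S,\mathbf T,\Sigma)$ is given by a finite set $\Sigma$ of sentences over $\mathbf S\cup\mathbf T$ and is identified with the set of pairs $(I,J)$ that satisfy $\Sigma$. First-order quantifiers range over $\mathrm{Val}$. Two specifications over $\mathbf S,\mathbf T$ are \emph{logically equivalent} if the same pairs $(I,J)$ satisfy them. We write $\mathrm{Sol}_\Sigma(I)$ for the set of \emph{solutions} of $I$, that is, of target instances $J$ with $(I,J)\models\Sigma$.

\subsection{Three languages}

In all three languages atoms contain no constants, and there is no equality.

A \emph{source-to-target tgd} (s-t tgd) is a sentence $\forall\bar x\,(\varphi(\bar x)\to\exists\bar y\,\psi(\bar x,\bar y))$, where the \emph{body} $\varphi$ is a non-empty conjunction of $\mathbf S$-atoms in which every variable of $\bar x$ occurs, and the \emph{head} $\psi$ is a conjunction of $\mathbf T$-atoms. A \emph{GLAV mapping} is a schema mapping given by a finite set of s-t tgds.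

A \emph{nested tgd} is a first-order sentence generated by the grammar
\[
\chi::=\forall\bar x\,\bigl(\beta_1\wedge\dots\wedge\beta_k\to\exists\bar y\,(\alpha_1\wedge\dots\wedge\alpha_j\wedge\chi_1\wedge\dots\wedge\chi_l)\bigr),\qquad k\ge1 .
\]
The subformulas $\chi$ are the \emph{parts} of the nested tgd. Each $\beta_i$ is an $\mathbf S$-atom whose arguments are universally quantified in this part or in an enclosing part, and every variable of $\bar x$ occurs in some $\beta_i$. Each $\alpha_i$ is a $\mathbf T$-atom whose arguments are quantified, universally or existentially, in this part or in an enclosing part. Thus existential variables occur in target atoms only. A \emph{nested GLAV mapping} is a schema mapping given by a finite set of nested tgds.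

A \emph{plain SO tgd} is a second-order sentence
\[
\exists\bar f\,\bigl(\forall\bar x_1(\varphi_1\to\psi_1)\wedge\dots\wedge\forall\bar x_n(\varphi_n\to\psi_n)\bigr),
\]
where $\bar f$ is a tuple of function symbols. The conjuncts are its \emph{rules}. Each body $\varphi_i$ is a non-empty conjunction of $\mathbf S$-atoms over the variables $\bar x_i$, all of which occur in it. Each head $\psi_i$ is a conjunction of $\mathbf T$-atoms whose arguments are variables of $\bar x_i$ or terms $f(z_1,\dots,z_m)$ with $f$ in $\bar f$ and $z_1,\dots,z_m$ variables of $\bar x_i$; terms are not nested. A pair $(I,J)$ satisfies the sentence if $\bar f$ can be interpreted by functions on $\mathrm{Val}$ so that all rules hold in $(I,J)$. We usually omit the quantifiers of a rule and write $\varphi\to\psi$.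

The languages differ in how widely an invented value can be shared. In an s-t tgd, each assignment that satisfies the body invents its own values $\bar y$. In a nested tgd, an invented value is shared by all assignments that satisfy the bodies of inner parts. In a plain SO tgd, the value $f(\bar a)$ is shared by all instances of all rules that mention it.

Each language contains the previous one. An s-t tgd with non-empty head is a nested tgd with $l=0$, and one with empty head is true and can be deleted. A nested tgd becomes a plain SO tgd by Skolemization: replace each existential variable $y$ by $f_y(\bar z)$, where $\bar z$ lists the universal variables in whose scope $y$ is quantified, and then write one rule for each part, with the target atoms of the part as head and the conjunction of the source atoms of the part and of all enclosing parts as body. The terms land in target atoms only, because existential variables occur nowhere else. Finally, a conjunction of plain SO tgds is a plain SO tgd once the function symbols are renamed apart.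

\begin{example}\label{ex:nested}
The nested tgd $\forall x\,\bigl(A(x)\to\exists y\,\forall z\,(B(x,z)\to R(y,z))\bigr)$ is not equivalent to a GLAV mapping. Suppose it is equivalent to a set $\Sigma$ of s-t tgds whose bodies have at most $m$ atoms, and let $n>m$. Put $I=\{A(a),B(a,b_1),\dots,B(a,b_n)\}$ and $J=\{R(y_i,b_j):i\ne j\}$ with distinct nulls $y_1,\dots,y_n$. No value is $R$-related to all $b_j$, so $(I,J)$ violates the nested tgd. A subset $I'\subseteq I$ with at most $m$ facts misses some $B(a,b_i)$, so $(I',J)$ satisfies the nested tgd with witness $y_i$, and hence satisfies $\Sigma$. Every assignment that satisfies a body of $\Sigma$ in $I$ does so in such an $I'$. Therefore $(I,J)\models\Sigma$, a contradiction.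
\end{example}

The plain SO tgd
\[
\sigma_{\mathrm{cp}}=\exists f\,\forall x\,\forall y\,\bigl(S(x,y)\to R(f(x),f(y))\bigr)
\]
is equivalent to no nested GLAV mapping, as Example~\ref{ex:cp} and Lemma~\ref{lem:nested-finite} will show. The similar sentence with head $R(f(x),f(x))$ is equivalent to the s-t tgd $S(x,y)\to\exists z\,R(z,z)$. So some plain SO tgds need their second-order quantifier and others do not.

\subsection{The problem}

It is known that there is an algorithm which, given a nested GLAV mapping, decides whether it is logically equivalent to some GLAV mapping. The following question, posed in~\cite{source}, asks the same for the next step of the hierarchy.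

\medskip
\noindent\textbf{Problem.} \emph{Is there an algorithm which, given disjoint schemas $\mathbf S,\mathbf T$ and a plain SO tgd $\sigma$ over them, decides whether $\sigma$ is logically equivalent to some nested GLAV mapping over $\mathbf S,\mathbf T$?}
\medskip

One might expect a positive answer. The analogous question one level lower is decidable, and a plain SO tgd has no recursion: rules read the source and write to the target, the output of a rule is never the input of another, and a rule sees a bounded number of source facts at a time. But $\sigma_{\mathrm{cp}}$ already shows that shared terms glue the outputs of separate rule instances into paths of unbounded length. Such paths are enough to time a computation.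

\subsection{Results}

A plain SO tgd is \emph{pure} if every argument of every target atom is a function term.

\begin{theorem}\label{thm:main}
It is undecidable whether a given plain SO tgd is logically equivalent to some nested GLAV mapping. More precisely, there are fixed schemas $\mathbf S,\mathbf T$, a fixed Turing machine $\mathbb M$ with undecidable halting problem, and a computable map $x\mapsto\sigma_x$ from inputs of $\mathbb M$ to pure plain SO tgds over $\mathbf S,\mathbf T$ such that
\begin{itemize}
\item if $\mathbb M$ halts on $x$, then $\sigma_x$ is equivalent to a GLAV mapping;
\item if $\mathbb M$ does not halt on $x$, then $\sigma_x$ is not equivalent to any nested GLAV mapping.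
\end{itemize}
\end{theorem}

The second theorem shows that nothing here is special to nested tgds. Monadic second-order logic (MSO) extends first-order logic by quantification over sets of elements. A first-order or MSO sentence over $\mathbf S\cup\mathbf T$ may use equality. It is evaluated in the structure $(I,J)$ whose universe is either $\mathrm{Val}$ or the \emph{active domain}, the set of values that occur in facts of $I$ or $J$; the theorem holds under either reading. We write $\mathrm{GLAV}\subseteq\mathcal C\subseteq\mathrm{MSO}$ if $\mathcal C$ is a class of specifications such that every GLAV mapping is equivalent to a member of $\mathcal C$ and every member of $\mathcal C$ is equivalent to an MSO sentence. A set is in $\Sigma^0_1$, $\Pi^0_1$ or $\Sigma^0_2$ if it is defined by a decidable relation preceded by $\exists$, $\forall$ or $\exists\forall$, respectively, and it is $\Sigma^0_1$-hard if every set in $\Sigma^0_1$ is many-one reducible to it.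

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(A)] For a pure plain SO tgd $\sigma$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\sigma$ is equivalent to a GLAV mapping;
\item[(ii)] $\sigma$ is equivalent to a nested GLAV mapping;
\item[(iii)] $\sigma$ is equivalent to a first-order sentence over $\mathbf S\cup\mathbf T$;
\item[(iv)] $\sigma$ is equivalent to an MSO sentence over $\mathbf S\cup\mathbf T$;
\item[(v)] the set $\{\mathrm{Sol}_\sigma(I): I\text{ a source instance}\}$ is finite.
\end{enumerate}
\item[(B)] For every class $\mathcal C$ with $\mathrm{GLAV}\subseteq\mathcal C\subseteq\mathrm{MSO}$ it is undecidable, even over the fixed schemas of Theorem~\ref{thm:main} and for pure tgds, whether a plain SO tgd is equivalent to a member of $\mathcal C$. No decidable set separates the plain SO tgds equivalent to a GLAV mapping from those equivalent to no MSO sentence.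
\item[(C)] The Problem is $\Sigma^0_1$-hard and lies in $\Sigma^0_2$.
\end{enumerate}
\end{theorem}

We do not determine the exact level of the Problem between the bounds in (C).

The proof of Theorem~\ref{thm:main} has three steps. Section~\ref{sec:pure} removes the logic: a pure $\sigma$ assigns to each source instance $I$ a finite structure $\Phi_\sigma(I)$, and $\sigma$ is equivalent to a nested GLAV mapping exactly when these structures fall into finitely many homomorphism classes. Section~\ref{sec:distance} is the combinatorial core: from any finite directed graph $G$ we build, by local rules, a structure whose homomorphism class depends on a single number $d(G)\in\{1,2,\dots\}\cup\{\infty\}$. Sections~\ref{sec:lag} and~\ref{sec:sigma} take for $G$ a graph of machine configurations read off from $I$, so that the finite values of $d$ are bounded if and only if the machine halts. Section~\ref{sec:proofmain} assembles the proof, and Section~\ref{sec:mso} proves Theorem~\ref{thm:strong}.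

\section{Pure tgds and homomorphism classes}\label{sec:pure}

\subsection{The canonical structure}

A \emph{structure} over $\mathbf T$ is a finite set of facts over $\mathbf T$; its elements are the objects that occur in the facts. A \emph{homomorphism} from $A$ to $B$ is a map on elements that sends every fact of $A$ to a fact of $B$. We write $A\to B$ if one exists and $A\simeq B$ if $A\to B$ and $B\to A$. Target instances are structures, and a homomorphism into a target instance may use constants and nulls alike. The structures that we build have abstract elements, such as formal terms or numbers. Renaming the elements of such a structure $A$ to distinct nulls yields a target instance isomorphic to $A$, which we denote by $A^{\circ}$.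

Let $\sigma$ be pure and let $I$ be a source instance. The \emph{canonical structure} $\Phi_\sigma(I)$ has the following facts: for each rule $\varphi\to\psi$ of $\sigma$ and each assignment $\mu$ with $I\models\varphi[\mu]$, all atoms of $\psi$ with each term $f(\bar z)$ replaced by the formal term $f(\mu(\bar z))$. By purity all its elements are formal terms.

\begin{lemma}\label{lem:canonical}
Let $\sigma$ be pure. Then $(I,J)\models\sigma$ if and only if $\Phi_\sigma(I)\to J$. Moreover, $\mathrm{Sol}_\sigma(I)=\mathrm{Sol}_\sigma(I')$ if and only if $\Phi_\sigma(I)\simeq\Phi_\sigma(I')$.
\end{lemma}

\begin{proof}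
If an interpretation of $\bar f$ makes all rules true in $(I,J)$, then evaluating formal terms under it is a homomorphism $\Phi_\sigma(I)\to J$. Conversely, given a homomorphism $\pi$, interpret $f$ at $\bar a$ by $\pi(f(\bar a))$ if $f(\bar a)$ is an element of $\Phi_\sigma(I)$, and arbitrarily otherwise; then all rules hold. For the second claim, equivalent structures map to the same $J$. If the solution sets are equal, then $\Phi_\sigma(I)^\circ$ is a solution of $I$, hence of $I'$, so $\Phi_\sigma(I')\to\Phi_\sigma(I)$; the other direction is symmetric.
\end{proof}

So the solution sets of $\sigma$ correspond to the homomorphism classes of its canonical structures.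

\begin{example}\label{ex:cp}
The structure $\Phi_{\sigma_{\mathrm{cp}}}(I)$ is a copy of the directed graph $I$. A directed path with $n$ edges maps to a directed path with $m$ edges only if $n\le m$. Hence $\sigma_{\mathrm{cp}}$ has infinitely many solution sets. For the variant with head $R(f(x),f(x))$ the canonical structure is empty or a disjoint union of loops, so there are two solution sets.
\end{example}

\subsection{Nested tgds allow finitely many solution sets}

A pure tgd passes no source value to the target. A nested mapping equivalent to it cannot do so either, and then the source acts on the target only through the pattern of parts whose bodies can be satisfied. The nesting depth is fixed, so there are finitely many patterns.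

\begin{lemma}\label{lem:nested-finite}
If a pure plain SO tgd $\sigma$ is equivalent to a nested GLAV mapping $\mathcal M$, then $\{\mathrm{Sol}_\sigma(I):I\}$ is finite.
\end{lemma}

\begin{proof}
Rename variables so that no variable of $\mathcal M$ is quantified twice.

\emph{No universal variable occurs in a target atom of $\mathcal M$.} Suppose one occurs in a target atom $\alpha$ of a part $\chi$. Let $c$ be a constant and let $I_c$ consist of all facts $P(c,\dots,c)$ with $P\in\mathbf S$. Let $J\in\mathrm{Sol}_{\mathcal M}(I_c)$. Go from the outermost part down to $\chi$, assigning $c$ to all universal variables. Each body on the way holds in $I_c$, so each part on the way provides values for its existential variables under which its target atoms and inner parts hold. At $\chi$, the atom $\alpha$ gives a fact of $J$ that contains $c$. But $\Phi_\sigma(I_c)^\circ$ is a solution of $I_c$ without constants, a contradiction. This is the only use of purity.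

\emph{Finiteness.} Consider a part $\chi=\forall\bar x\,(\beta\to\exists\bar y\,(\alpha\wedge\chi_1\wedge\dots\wedge\chi_l))$, where $\beta$ and $\alpha$ are the conjunctions of its source and target atoms. For a source instance $I$ and an assignment $\mu$ of the universal variables of the enclosing parts, let $\mathrm{Rel}_\chi(I,\mu)$ be the set of pairs $(J,\nu)$ such that $\nu$ is an assignment of the existential variables of the enclosing parts and $(I,J)\models\chi[\mu,\nu]$. We show, inner parts first, that $\mathrm{Rel}_\chi(I,\mu)$ takes a finite number $n_\chi$ of values as $(I,\mu)$ varies.

By the first step, $\alpha$ contains existential variables only. So $(J,\nu)\in\mathrm{Rel}_\chi(I,\mu)$ if and only if for every extension $\mu^+$ of $\mu$ to $\bar x$ with $I\models\beta[\mu^+]$ there is an extension $\nu^+$ of $\nu$ to $\bar y$ with $J\models\alpha[\nu^+]$ and $(J,\nu^+)\in\mathrm{Rel}_{\chi_i}(I,\mu^+)$ for all $i$. In this condition $I$ and $\mu$ enter only through the set of tuples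
\[
\bigl\{\bigl(\mathrm{Rel}_{\chi_1}(I,\mu^+),\dots,\mathrm{Rel}_{\chi_l}(I,\mu^+)\bigr):\ \mu^+\text{ extends }\mu,\ I\models\beta[\mu^+]\bigr\}.
\]
There are at most $n_{\chi_1}\cdots n_{\chi_l}$ tuples, so $n_\chi\le2^{n_{\chi_1}\cdots n_{\chi_l}}$. For $l=0$ this reads $n_\chi\le2$: the set is empty or consists of the empty tuple. For an outermost part, $\mu$ and $\nu$ are empty and $\mathrm{Rel}_\chi$ is the solution set of one nested tgd. The set $\mathrm{Sol}_\sigma(I)=\mathrm{Sol}_{\mathcal M}(I)$ is the intersection of these finitely many sets, so it takes finitely many values.
\end{proof}

Without purity the lemma fails: the rule $S(x,y)\to R(x,y)$ is at once a plain SO tgd and an s-t tgd, and the instances $\{S(a,a)\}$, $a\in\mathrm{Const}$, have pairwise different solution sets.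

\subsection{Finitely many solution sets give a GLAV mapping}

For the converse we want s-t tgds that say: if $\Phi_\sigma(I)$ is in the class of $B$, then $J$ contains a homomorphic image of $B$. A body cannot test $\Phi_\sigma(I)\simeq B$, but it can test $B\to\Phi_\sigma(I)$, and this suffices.

\begin{lemma}\label{lem:omega}
Let $\sigma$ be pure and $B$ a non-empty structure over $\mathbf T$. There is a finite set $\Omega_B$ of non-empty conjunctions of $\mathbf S$-atoms such that for all $I$: $B\to\Phi_\sigma(I)$ if and only if some $\theta\in\Omega_B$ is satisfiable in $I$.
\end{lemma}

\begin{proof}
A \emph{choice} consists of a function symbol $f_b$ for each element $b$ of $B$ and, for each fact $F=P(b_1,\dots,b_n)$ of $B$, a rule of $\sigma$ with a head atom of the form $P(f_{b_1}(\bar z_1),\dots,f_{b_n}(\bar z_n))$. There are finitely many choices. Given a choice, take a copy of the chosen rule for each $F$, with disjoint sets of variables, and form the conjunction of the bodies. Whenever the same element $b$ occurs at two positions, of the same fact or of different facts, with terms $f_b(\bar z)$ and $f_b(\bar z')$, identify $\bar z$ with $\bar z'$ coordinatewise. Let $\Omega_B$ be the set of resulting conjunctions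 $\theta$.

Let $\pi$ be a homomorphism from $B$ to $\Phi_\sigma(I)$. Let $f_b$ be the function symbol of the term $\pi(b)$. For each fact $F$, the fact $\pi(F)$ comes from a head atom of some rule under an assignment $\mu_F$ that satisfies the body. This is a choice. At every occurrence of $b$ the argument tuple of $f_b$ is evaluated to the argument tuple of $\pi(b)$, so the assignments $\mu_F$ agree on identified variables and together satisfy $\theta$. Conversely, if $\mu$ satisfies $\theta$ in $I$, put $\pi(b)=f_b(\mu(\bar z))$ for any occurrence of $b$ with term $f_b(\bar z)$. The identifications make $\pi$ well defined, and $\pi(F)$ is an instantiated head atom of a rule whose body holds.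
\end{proof}

For $\sigma_{\mathrm{cp}}$ and $B=\{R(b,b'),R(b',b)\}$ there is one choice. The bodies are $S(x,y)$ and $S(x',y')$, the element $b$ forces $x=y'$, the element $b'$ forces $y=x'$, and $\theta=S(x,y)\wedge S(y,x)$.

\begin{lemma}\label{lem:finite-glav}
If $\sigma$ is pure and $\{\mathrm{Sol}_\sigma(I):I\}$ is finite, then $\sigma$ is equivalent to a GLAV mapping, given by s-t tgds with non-empty heads.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:canonical} there are structures $B_1,\dots,B_r$ such that every $\Phi_\sigma(I)$ is equivalent to some $B_i$. For each non-empty $B_i$ let $B_i(\bar y)$ be the conjunction of its facts, with elements read as variables, and let $\Sigma$ consist of the s-t tgds $\theta\to\exists\bar y\,B_i(\bar y)$ with $\theta\in\Omega_{B_i}$. The heads share no variable with the bodies. So by Lemma~\ref{lem:omega}, $(I,J)\models\Sigma$ if and only if $B_i\to J$ for every $i$ with $B_i\to\Phi_\sigma(I)$; an empty $B_i$ imposes no condition. If $\Phi_\sigma(I)\to J$, this holds by composition. Conversely, if it holds, take $i$ with $B_i\simeq\Phi_\sigma(I)$; then $\Phi_\sigma(I)\to B_i\to J$. By Lemma~\ref{lem:canonical}, $\Sigma$ is equivalent to $\sigma$.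
\end{proof}

It remains to build pure tgds $\sigma_x$ whose canonical structures fall into finitely many classes exactly when $\mathbb M$ halts on $x$. Producing infinitely many classes is easy. The difficulty lies in the halting case, where \emph{all} source instances, however malformed, must produce only finitely many classes.

\section{A structure that remembers one distance}\label{sec:distance}

From now on $\mathbf T=\{R,U,W\}$ with $R$ binary and $U,W$ unary. We call facts $R(a,b)$ edges.

\subsection{The structures $Y_d$}

For an integer $d\ge1$ let $Y_d$ have elements $0,\dots,d$, facts $W(0)$ and $U(d)$, and edges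
\[
(0,0),\qquad (i,i+1)\ \ (0\le i<d),\qquad (d,i)\ \ (0\le i\le d).
\]
So $Y_d$ is a path from a looped start to an end that points to everything. Let $Y_\infty$ have elements $w,u$, facts $W(w)$ and $U(u)$, and edges $(w,w),(u,u),(u,w)$; here the end cannot be reached from the start.

\begin{lemma}\label{lem:Y}
If $d,d'$ are finite and $Y_d\to Y_{d'}$, then $d\ge d'$. Hence $Y_1,Y_2,\dots$ are pairwise not homomorphically equivalent.
\end{lemma}

\begin{proof}
In $Y_{d'}$ an edge that leaves an element $i<d'$ ends in an element at most $i+1$, so a walk from $0$ to $d'$ has at least $d'$ edges. A homomorphism preserves $W$ and $U$ and sends the walk $0,1,\dots,d$ to a walk with $d$ edges from $0$ to $d'$.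
\end{proof}

The two ends of $Y_d$ are built to absorb unwanted parts of a structure. Whatever is at distance at least $d$ from the start can be sent to $d$, since all edges out of $d$ exist. In $Y_\infty$, whatever is reachable from the start can be sent to the loop at $w$.

\subsection{A first attempt}

A \emph{marked graph} $G=(V,\Rightarrow,\mathrm{Init},\mathrm{Fin})$ is a finite directed graph with two subsets $\mathrm{Init},\mathrm{Fin}\subseteq V$. An \emph{initial walk of length $k\ge0$} is a sequence $g_0\Rightarrow g_1\Rightarrow\dots\Rightarrow g_k$ with $g_0\in\mathrm{Init}$. We want to turn $G$ into a structure equivalent to some $Y_d$, where $d$ measures the distance from $\mathrm{Init}$ to $\mathrm{Fin}$, and each fact must be triggered by a bounded piece of $G$, because it has to be produced by a rule.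

The obvious candidate $G^\flat$ consists of the facts of $Y_\infty$, the edges $(w,g)$ for $g\in\mathrm{Init}$, the edges $(g,g')$ for $g\Rightarrow g'$, and, for $g\in\mathrm{Fin}$, the facts $U(g)$, $R(g,w)$ and $R(g,g')$ for all $g'\in V$. If $G$ is a path $g_0\Rightarrow\dots\Rightarrow g_n$ with $\mathrm{Init}=\{g_0\}$ and $\mathrm{Fin}=\{g_n\}$, then $w,g_0,\dots,g_n$ form a copy of $Y_{n+1}$, and $u$ can be sent to $g_n$; so $G^\flat\simeq Y_{n+1}$. For general $G$ one would send each vertex to its distance from $w$, cut off at $d$. This fails when an edge $g\Rightarrow g'$ with $g$ closer than $d$ does not increase the distance, and the failure is real.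

\begin{example}\label{ex:cycles}
For $p\ge2$ let $G_p$ have vertices $c_0,\dots,c_{p-1},b$, edges $c_i\Rightarrow c_{i+1}$ (indices modulo $p$) and $c_0\Rightarrow b$, $\mathrm{Init}=\{c_0,\dots,c_{p-1}\}$ and $\mathrm{Fin}=\{b\}$. The distance from $\mathrm{Init}$ to $\mathrm{Fin}$ is $1$ for all $p$, yet the structures $G_p^\flat$ are pairwise inequivalent. Let $\pi$ be a homomorphism from $G_p^\flat$ to $G_q^\flat$. Then $\pi(w)=w$, so each $\pi(c_i)$ lies in the set $N=\{w,c_0,\dots,c_{q-1}\}$ of out-neighbors of $w$, and $\pi(b)\in\{b,u\}$. The only edge from $N$ to $\{b,u\}$ is $(c_0,b)$, so $\pi(c_0)=c_0$. The only out-neighbor of $c_j$ in $N$ is $c_{j+1}$, so $\pi(c_i)=c_{i\bmod q}$, and going once around the cycle gives $q\mid p$. Thus $G_p^\flat\simeq G_q^\flat$ forces $p=q$.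
\end{example}

One could repair the map by adding all backward edges to $Y_d$. But then $Y_d$ would have to map into the structure built from $G$, which would need an edge from each vertex of a long walk to all earlier ones, and local rules do not see which vertices are earlier. We do the opposite: a vertex that is reached by initial walks of two different lengths becomes a reason to stop early. To detect this locally we walk with two tokens. The second token moves at every step and serves as a clock. The first token may move or wait. If the clock is about to step onto the vertex where the first token stands, then that vertex is reached by walks of two lengths.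

\subsection{The pair structure}

Let $G$ be a marked graph. A \emph{pair} is an element $(g,h)$ of $V\times V$. It is \emph{initial} if $g,h\in\mathrm{Init}$, and \emph{final} if $h\in\mathrm{Fin}$ or $h\Rightarrow g$. There is a \emph{step} $(g,h)\leadsto(g',h')$ if $h\Rightarrow h'$ and either $g'=g$ or $g\Rightarrow g'$. The structure $G^*$ has the facts
\begin{enumerate}
\item[(F1)] $W(w)$, $U(u)$, $R(w,w)$, $R(u,u)$, $R(u,w)$;
\item[(F2)] $R(w,v)$ for every initial pair $v$;
\item[(F3)] $R(v,v')$ for every step $v\leadsto v'$;
\item[(F4)] $U(v)$, $R(v,w)$ and $R(v,v')$ for every final pair $v$ and every pair $v'$.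
\end{enumerate}
A \emph{chain with $k$ pairs}, $k\ge1$, is a sequence $v_1\leadsto\dots\leadsto v_k$ with $v_1$ initial. The \emph{depth} $\mathrm{dp}(v)$ is the least $k$ such that a chain with $k$ pairs ends in $v$, and $\infty$ if there is none. If a chain with $k$ pairs ends in $(g,h)$, then
\begin{equation}\label{eq:proj}
\begin{array}{l}
h \text{ is the end of an initial walk of length exactly } k-1,\\
g \text{ is the end of an initial walk of length at most } k-1,
\end{array}
\end{equation}
as one sees by reading off the second components, and the first components without the steps in which the first token waits.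

Let $d(G)$ be the least $k\ge1$ such that
\begin{enumerate}
\item[(a)] some initial walk of length $k-1$ ends in $\mathrm{Fin}$, or
\item[(b)] some vertex is the end of an initial walk of length $k$ and of a shorter one;
\end{enumerate}
put $d(G)=\infty$ if there is no such $k$.

\begin{lemma}\label{lem:depth}
The number $d(G)$ is the least depth of a final pair, where the least element of the empty set is $\infty$.
\end{lemma}

\begin{proof}
Let $(g,h)$ be final of finite depth $k$. By~\eqref{eq:proj}, if $h\in\mathrm{Fin}$ then (a) holds for $k$. If $h\Rightarrow g$, then $g$ is the end of an initial walk of length $k$, through $h$, and of one of length at most $k-1$, so (b) holds for $k$. Hence $d(G)\le k$.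

Conversely, let $k=d(G)$ be finite. If (a) holds with the walk $h_0\Rightarrow\dots\Rightarrow h_{k-1}$, then $(h_0,h_0)\leadsto\dots\leadsto(h_{k-1},h_{k-1})$ is a chain with $k$ pairs that ends in a final pair. If (b) holds with walks $g_0\Rightarrow\dots\Rightarrow g_i$ and $h_0\Rightarrow\dots\Rightarrow h_k=g_i$, $i\le k-1$, then the pairs $(g_{\min(t,i)},h_t)$ for $t=0,\dots,k-1$ form a chain with $k$ pairs. It ends in $(g_i,h_{k-1})$, which is final since $h_{k-1}\Rightarrow g_i$. In both cases a final pair has depth at most $k$.
\end{proof}

\begin{proposition}\label{prop:pair}
For every marked graph $G$ we have $G^*\simeq Y_{d(G)}$.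
\end{proposition}

\begin{proof}
Let $d=d(G)$.

\emph{Case $d<\infty$, the map $Y_d\to G^*$.} By Lemma~\ref{lem:depth} there is a chain $v_1\leadsto\dots\leadsto v_d$ with $v_d$ final. Send $0$ to $w$ and $i$ to $v_i$. The facts $W(0)$ and $R(0,0)$ are preserved by (F1), the edge $(0,1)$ by (F2), the edges $(i,i+1)$ with $i\ge1$ by (F3), and $U(d)$ and the edges $(d,i)$ by (F4).

\emph{Case $d<\infty$, the map $G^*\to Y_d$.} Put $\pi(w)=0$, $\pi(u)=d$ and $\pi(v)=\min(\mathrm{dp}(v),d)$ for pairs $v$. The facts (F1) go to $W(0)$, $U(d)$, $(0,0)$, $(d,d)$, $(d,0)$. An initial pair has depth $1\le d$, so (F2) goes to $(0,1)$. A final pair has depth at least $d$ by Lemma~\ref{lem:depth}, so it goes to $d$, which carries $U$ and has edges to all elements; this settles (F4). Let $v\leadsto v'$ be a step. If $\mathrm{dp}(v)\ge d$, the edge leaves $d$ and exists. Let $\mathrm{dp}(v)=j<d$. Then a chain with $j+1$ pairs ends in $v'=(g',h')$. If $\mathrm{dp}(v')$ were smaller than $j+1$, then by~\eqref{eq:proj} the vertex $h'$ would be the end of initial walks of lengths $j$ and $\mathrm{dp}(v')-1<j$. So (b) would hold for $j$, contrary to $j<d$. Hence $\mathrm{dp}(v')=j+1\le d$, and the step goes to the edge $(j,j+1)$.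

\emph{Case $d=\infty$.} By (F1), $Y_\infty\subseteq G^*$. Conversely, send $w$ and all pairs of finite depth to $w$, and send $u$ and all pairs of infinite depth to $u$. The facts (F1) are fixed, and (F2) goes to $(w,w)$. A step from a pair of finite depth ends in a pair of finite depth and goes to $(w,w)$. A step from a pair of infinite depth goes to an edge leaving $u$, and both such edges exist. Final pairs have infinite depth, so (F4) goes to $U(u)$ and to edges leaving $u$.
\end{proof}

In Example~\ref{ex:cycles}, the vertex $c_1$ is the end of initial walks of lengths $0$ and $1$. The pair $(c_1,c_0)$ is both initial and final, $d(G_p)=1$, and $G_p^*\simeq Y_1$ for all $p$: the cycles have become invisible. The argument for steps needs the test $h\Rightarrow g$, which looks one step ahead: an edge that does not increase the depth and starts at depth $j$ must force $d\le j$, so that its starting point is sent to $d$.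

\section{Lag machines}\label{sec:lag}

A vertex of the graph $G$ will be part of a function term, so it can hold a finite state and a bounded number of source elements. A configuration of a Turing machine is too large for this. We therefore write the whole computation history as one word, in such a way that each new letter is determined by a finite state and one earlier letter. Two pointers into the word then suffice, one for writing and one, lagging behind, for reading.

A \emph{lag machine} over an alphabet $\Delta$ containing two special letters $\vdash$ and $\$$ consists of a finite set $Q$ of states, a state $q_0\in Q$ and a function $\delta:Q\times\Delta\to Q\times\Delta\times\{0,1\}$ that never outputs $\vdash$ or $\$$. It generates an infinite word $\omega=\omega_0\omega_1\cdots$, states $q_t$ and reading positions $\lambda(t)$ by $\omega_0={\vdash}$, $\lambda(0)=0$ and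
\[
(q_{t+1},\omega_{t+1},m)=\delta(q_t,\omega_{\lambda(t)}),\qquad\lambda(t+1)=\lambda(t)+m .
\]
Since $\lambda(t)\le t$, the letter that is read has already been written. At time $t$ the machine has written $\omega_0\cdots\omega_t$.

Fix a deterministic Turing machine $\mathbb M$ with a one-way infinite tape, tape alphabet $\Gamma$ with blank $\sqcup$, state set $K$, start state $\kappa_0$, halting state $\kappa_{\mathrm h}\ne\kappa_0$ and transition function $\tau:(K\setminus\{\kappa_{\mathrm h}\})\times\Gamma\to K\times\Gamma\times\{\mathrm L,\mathrm R\}$, which never moves left from the first cell and whose inputs are non-empty words. We use the textbook fact that such an $\mathbb M$ can be chosen with a $\Sigma^0_1$-complete, and in particular undecidable, halting problem.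

\begin{lemma}\label{lem:lag}
There are an alphabet $\Delta$ and a set $\Theta\subseteq\Delta\setminus\{\vdash,\$\}$, depending only on $\mathbb M$, and a computable map from inputs $x$ to lag machines $\mathcal A_x$ over $\Delta$ such that $\mathbb M$ halts on $x$ if and only if a letter of $\Theta$ occurs in the word generated by $\mathcal A_x$.
\end{lemma}

\begin{proof}
Put $\Lambda=\Gamma\cup(K\times\Gamma)$, $\Delta=\Lambda\cup\{\#,\vdash,\$\}$ and $\Theta=\{\kappa_{\mathrm h}\}\times\Gamma$. A configuration of $\mathbb M$ is a word over $\Lambda$ in which the scanned letter $a$ is replaced by $(\kappa,a)$, with $\kappa$ the current state. For $x=x_1\cdots x_l$ let $C_0=(\kappa_0,x_1)x_2\cdots x_l$, and if $C_n$ is not halting, let $C_{n+1}$ arise from $C_n\sqcup$ by one step of $\mathbb M$. The appended blank leaves room for a move to the right, and $|C_n|=l+n$.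

One step changes the word locally. Define $\eta:\Delta^3\to\Lambda$ by the first clause that applies, where $\kappa\neq\kappa_{\mathrm h}$:
\[
\eta(\alpha,\beta,\gamma)=
\begin{cases}
a' & \text{if }\beta=(\kappa,a),\ \tau(\kappa,a)=(\kappa',a',\cdot),\\
(\kappa',\beta) & \text{if }\beta\in\Gamma,\ \alpha=(\kappa,a),\ \tau(\kappa,a)=(\kappa',a',\mathrm R),\\
(\kappa',\beta) & \text{if }\beta\in\Gamma,\ \gamma=(\kappa,a),\ \tau(\kappa,a)=(\kappa',a',\mathrm L),\\
\beta & \text{if }\beta\in\Lambda,\\
\sqcup & \text{otherwise.}
\end{cases}
\]
Let $C_n=c_1\cdots c_m$ be non-halting, and put $c_0=\#$, $c_{m+1}=\sqcup$, $c_{m+2}=\#$. Then $C_{n+1}=c'_1\cdots c'_{m+1}$ with $c'_j=\eta(c_{j-1},c_j,c_{j+1})$. Indeed, the first clause overwrites the scanned cell. The second or third clause moves the head to the neighboring cell, which is among the cells $1,\dots,m+1$ because the head does not leave the first cell to the left. The fourth clause copies all other cells.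

The states of $\mathcal A_x$ are $\iota_0=q_0,\iota_1,\dots,\iota_{l-1}$, which print $C_0$; a state $\star$ for the start of a round; states $[\alpha,\beta]$, which store the last two letters read; and states $\langle\beta\rangle$ for the end of a round ($\alpha,\beta\in\Delta$). With $C_0[j]$ the $j$-th letter of $C_0$, the transitions are, for all $a\in\Delta$ and $\gamma\in\Delta\setminus\{\#\}$,
\[
\begin{array}{ll}
\delta(\iota_j,a)=(\iota_{j+1},C_0[j+1],0)\ \ (j<l-1), & \delta(\iota_{l-1},a)=(\star,C_0[l],1),\\[2pt]
\delta([\alpha,\beta],\gamma)=([\beta,\gamma],\eta(\alpha,\beta,\gamma),1), & \delta(\star,a)=([\#,a],\#,1),\\[2pt]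
\delta([\alpha,\beta],\#)=(\langle\beta\rangle,\eta(\alpha,\beta,\sqcup),0), & \delta(\langle\beta\rangle,a)=(\star,\eta(\beta,\sqcup,\#),1).
\end{array}
\]
All outputs lie in $\Lambda\cup\{\#\}$, so $\vdash$ and $\$$ are never written.

We claim that for every $n$ for which $C_n$ is defined there is a time at which $\mathcal A_x$ is in state $\star$, has written exactly ${\vdash}\,C_0\#C_1\#\cdots\#C_n$, and reads the first letter of $C_n$. For $n=0$ this is time $l$: the reading position stays at $0$ for $l-1$ steps and then moves to $1$. Suppose the claim holds for $n$ and $C_n=c_1\cdots c_m$ is non-halting. The machine reads $c_1$, writes $\#$ and enters $[c_0,c_1]$. For $j=1,\dots,m-1$, in state $[c_{j-1},c_j]$ it reads $c_{j+1}$, writes $c'_j$ and enters $[c_j,c_{j+1}]$. In state $[c_{m-1},c_m]$ it reads the $\#$ after $C_n$, writes $\eta(c_{m-1},c_m,\sqcup)=c'_m$ and keeps its reading position. In state $\langle c_m\rangle$ it writes $\eta(c_m,\sqcup,\#)=c'_{m+1}$, moves to the letter after $\#$, which is the first letter of $C_{n+1}$, and enters $\star$. This proves the claim.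

If $\mathbb M$ halts on $x$, a halting $C_n$ is written, and it contains a letter of $\Theta$. Otherwise $\omega={\vdash}\,C_0\#C_1\#\cdots$ with all $C_n$ non-halting, and no letter of $\Theta$ occurs.
\end{proof}

The input $x$ is stored in the states of $\mathcal A_x$ and not in the alphabet. States will become function symbols and letters will become relation symbols, so the schemas will not depend on $x$.

\section{The tgd $\sigma_x$}\label{sec:sigma}

Let $\mathbf S=\{D,S\}\cup\{P_a:a\in\Delta\}$ with $S$ binary and all other symbols unary. Fix an input $x$, let $\mathcal A_x=(Q,q_0,\delta)$, and let $\omega$, $q_t$, $\lambda(t)$ be as in Section~\ref{sec:lag}. (From here on the letter $x$ also serves, with $y$, as a variable; the input appears only as a subscript.) In an intended source instance, $D$ holds the positions of a finite word, $S$ is the successor relation, and $P_a$ marks the positions that carry the letter $a$. In an arbitrary instance, $S$ may branch, merge and form cycles, and an element may carry several letters or none.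

\subsection{The configuration graph}

If $\delta(q,a)=(q',b,m)$, write $\delta_1(q,a)=q'$ and $\delta_2(q,a)=b$, and let
\[
T_{q,a}(x,y,x',y')\ :=\ P_a(x)\wedge S(y,y')\wedge P_b(y')\wedge
\begin{cases}x'=x&\text{if }m=0,\\ S(x,x')&\text{if }m=1.\end{cases}
\]
Here $x$ is the reading pointer and $y$ the writing pointer; the machine cannot write, so it checks that the letter it would write is already there. For a source instance $I$ let $D^I=\{s:D(s)\in I\}$, and define a marked graph $G(I)$ as follows.
\begin{itemize}
\item The vertices are the \emph{configurations} $(q;x,y)\in Q\times D^I\times D^I$.
\item $(q;x,y)\Rightarrow(q';x',y')$ if for some $a\in\Delta$ we have $q'=\delta_1(q,a)$ and $T_{q,a}(x,y,x',y')$ holds in $I$.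
\item $\mathrm{Init}$ consists of the configurations $(q_0;x,x)$ with $P_\vdash(x)\in I$.
\item $\mathrm{Fin}$ consists of the configurations $(q;x,y)$ such that either (\emph{halt}) $P_\theta(y)\in I$ for some $\theta\in\Theta$, or (\emph{error}) there are letters $a,c$ with $c\ne\delta_2(q,a)$ and an element $z\in D^I$ with $P_a(x),S(y,z),P_c(z)\in I$.
\end{itemize}
Write $d(I)=d(G(I))$.

An initial walk in $G(I)$ need not follow the run of $\mathcal A_x$. The reading pointer may leave the path taken by the writing pointer at a branching of $S$, or use a second letter of an element, and so feed the machine letters that it never wrote. The error clause handles this. The path of the writing pointer is itself a word, and we can run the machine honestly on that path, with both pointers on it. The honest run either finds the true word $\omega$ or finds a wrong letter.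

\begin{lemma}\label{lem:halt}
If $\omega_N\in\Theta$, then $d(I)\in\{1,\dots,N+1\}\cup\{\infty\}$ for every source instance $I$.
\end{lemma}

\begin{proof}
Suppose $N+1<d(I)<\infty$. Either clause in the definition of $d$ gives an initial walk of length at least $d(I)-1>N$. Let $y_0,\dots,y_N$ be the writing pointers of its first $N+1$ configurations. Then all $y_t$ lie in $D^I$, the facts $P_\vdash(y_0)$ and $S(y_t,y_{t+1})$ hold, and each $y_t$ carries at least one letter. The $y_t$ need not be distinct.

Let $j\le N$ be maximal such that $P_{\omega_t}(y_t)$ holds for all $t\le j$; it exists because $\omega_0={\vdash}$. Put $g_t=(q_t;y_{\lambda(t)},y_t)$ for $t\le j$. Then $g_0=(q_0;y_0,y_0)\in\mathrm{Init}$. For $t<j$ let $a=\omega_{\lambda(t)}$, so that $\delta(q_t,a)=(q_{t+1},\omega_{t+1},m)$. The facts $P_a(y_{\lambda(t)})$, $S(y_t,y_{t+1})$ and $P_{\omega_{t+1}}(y_{t+1})$ hold since $\lambda(t)\le t<j$. If $m=0$ then $y_{\lambda(t+1)}=y_{\lambda(t)}$, and if $m=1$ then $S(y_{\lambda(t)},y_{\lambda(t+1)})$ holds. Hence $g_t\Rightarrow g_{t+1}$.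

If $j=N$, then $g_N\in\mathrm{Fin}$ by the halt clause. If $j<N$, then $y_{j+1}$ carries some letter $c$ but, by maximality of $j$, not the letter $\omega_{j+1}=\delta_2(q_j,\omega_{\lambda(j)})$. So $g_j\in\mathrm{Fin}$ by the error clause with $a=\omega_{\lambda(j)}$ and $z=y_{j+1}$. In both cases an initial walk of length $j\le N$ ends in $\mathrm{Fin}$, and $d(I)\le N+1$, a contradiction.
\end{proof}

In the other direction the error clause serves to stop a correct run at a time of our choice.

\begin{lemma}\label{lem:nonhalt}
If no letter of $\Theta$ occurs in $\omega$, then for every $n\ge0$ there is a source instance $I_n$ with $D^{I_n}\ne\emptyset$ and $d(I_n)=n+1$.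
\end{lemma}

\begin{proof}
Take distinct constants, named $0,\dots,n+1$, and let $I_n$ consist of $D(t)$ for all $t$, $S(t,t+1)$ and $P_{\omega_t}(t)$ for $0\le t\le n$, and $P_\$(n+1)$. Every element carries exactly one letter and has at most one $S$-successor. Put $g_t=(q_t;\lambda(t),t)$ for $t\le n$. Since $\delta$ never writes $\vdash$, only $0$ carries $\vdash$, and $\mathrm{Init}=\{g_0\}$.

At $g_t$ the only letter that can be read is $\omega_{\lambda(t)}$, the letter to be written is $\omega_{t+1}$, and the only successor of the writing pointer is $t+1$. For $t<n$ the element $t+1$ carries $\omega_{t+1}$ and nothing else. So $g_{t+1}$ is the unique $\Rightarrow$-successor of $g_t$, the error clause fails at $g_t$, and the halt clause fails by hypothesis. For $t=n$ the element $n+1$ carries $\$$, which $\delta$ never writes. So $g_n$ has no successor and lies in $\mathrm{Fin}$ by the error clause.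

Thus the initial walks are the prefixes of $g_0\Rightarrow\dots\Rightarrow g_n$. The $g_t$ differ in the last coordinate, so clause (b) in the definition of $d$ never holds, and clause (a) holds exactly for $k=n+1$.
\end{proof}

\subsection{The rules}

We now write $G(I)^*$ as a canonical structure. The function symbols are $e_{p,q}$ of arity $4$ for $p,q\in Q$, and unary $\mathsf w$ and $\mathsf u$. The term $e_{p,q}(x_1,y_1,x_2,y_2)$ stands for the pair $((p;x_1,y_1),(q;x_2,y_2))$. Write $\bar z=(x_1,y_1,x_2,y_2)$ and $\bar z'=(x'_1,y'_1,x'_2,y'_2)$. Two conventions apply. An equality inside a formula $T_{q,a}$ is eliminated by identifying the two variables throughout the rule. And every body contains, besides the atoms shown, the atom $D(v)$ for each variable $v$ of the rule; this restricts all variables to $D^I$ and makes every variable occur in the body, which is the reason for having $D$. The rules of $\sigma_x$ are the following, for all $p,q,p',q'\in Q$ and $a,a',c\in\Delta$ that meet the stated conditions.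
\begin{enumerate}
\item[(R1)] $D(s)\to W(\mathsf w(s))\wedge U(\mathsf u(s))\wedge R(\mathsf w(s),\mathsf w(s))\wedge R(\mathsf u(s),\mathsf u(s))\wedge R(\mathsf u(s),\mathsf w(s))$.
\item[(R2)] $P_\vdash(x)\wedge P_\vdash(y)\to R(\mathsf w(s),e_{q_0,q_0}(x,x,y,y))$.
\item[(R3)] Both tokens move, $p'=\delta_1(p,a)$, $q'=\delta_1(q,a')$:
\[T_{p,a}(x_1,y_1,x'_1,y'_1)\wedge T_{q,a'}(x_2,y_2,x'_2,y'_2)\to R(e_{p,q}(\bar z),e_{p',q'}(\bar z')).\]
The first token waits, $q'=\delta_1(q,a')$:
\[T_{q,a'}(x_2,y_2,x'_2,y'_2)\to R(e_{p,q}(\bar z),e_{p,q'}(x_1,y_1,x'_2,y'_2)).\]
\item[(R4)] $\varphi\to U(e_{p,q}(\bar z))\wedge R(e_{p,q}(\bar z),\mathsf w(s))\wedge R(e_{p,q}(\bar z),e_{p',q'}(\bar z'))$, where $\varphi$ is one of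
\[
\begin{array}{ll}
P_\theta(y_2) & \text{with }\theta\in\Theta,\\
P_a(x_2)\wedge S(y_2,z)\wedge P_c(z) & \text{with }c\ne\delta_2(q,a),\\
T_{q,a}(x_2,y_2,x_1,y_1) & \text{with }p=\delta_1(q,a).
\end{array}
\]
\end{enumerate}
This is a pure plain SO tgd over $\mathbf S,\mathbf T$, it is computable from $x$, and the schemas depend only on $\mathbb M$.

\begin{lemma}\label{lem:phi}
If $D^I=\emptyset$, then $\Phi_{\sigma_x}(I)=\emptyset$. If $D^I\ne\emptyset$, then $\Phi_{\sigma_x}(I)\simeq Y_{d(I)}$.
\end{lemma}

\begin{proof}
Every body contains a $D$-atom, which gives the first claim. Let $D^I\neq\emptyset$, and identify each term $e_{p,q}(\bar a)$, $\bar a\in(D^I)^4$, with the pair it stands for. For $s\in D^I$ let $G^*_s$ be $G(I)^*$ with $w,u$ renamed to $\mathsf w(s),\mathsf u(s)$. The body of (R2) says that the pair in the head is initial. The bodies of (R3) describe the two kinds of steps. The three bodies of (R4) say, for the pair $(g,h)$ given by $e_{p,q}(\bar z)$, that $h$ satisfies the halt clause, that $h$ satisfies the error clause, and that $h\Rightarrow g$; the variables $s,\bar z'$ and the states $p',q'$ are unconstrained. So (R1)--(R4) produce exactly the facts (F1)--(F4) of all $G^*_s$, that is, $\Phi_{\sigma_x}(I)=\bigcup_{s\in D^I}G^*_s$.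 This union contains a copy of $G(I)^*$, and it maps to $G(I)^*$ by sending all $\mathsf w(s)$ to $w$ and all $\mathsf u(s)$ to $u$ and fixing the pairs. Proposition~\ref{prop:pair} completes the proof.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofmain}

Suppose $\mathbb M$ halts on $x$. By Lemma~\ref{lem:lag} there is $N$ with $\omega_N\in\Theta$. By Lemmas~\ref{lem:halt} and~\ref{lem:phi}, every $\Phi_{\sigma_x}(I)$ is equivalent to one of $\emptyset,Y_\infty,Y_1,\dots,Y_{N+1}$. By Lemma~\ref{lem:canonical} there are finitely many solution sets, and by Lemma~\ref{lem:finite-glav} $\sigma_x$ is equivalent to a GLAV mapping. Its s-t tgds have non-empty heads, so it is also a nested GLAV mapping.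

Suppose $\mathbb M$ does not halt on $x$. By Lemmas~\ref{lem:lag}, \ref{lem:nonhalt} and~\ref{lem:phi}, $\Phi_{\sigma_x}(I_n)\simeq Y_{n+1}$ for all $n\ge0$, and these structures are pairwise inequivalent by Lemma~\ref{lem:Y}. So $\sigma_x$ has infinitely many solution sets, and by Lemma~\ref{lem:nested-finite} it is equivalent to no nested GLAV mapping.

Hence $\mathbb M$ halts on $x$ if and only if $\sigma_x$ is equivalent to a nested GLAV mapping, and an algorithm for the Problem would decide the halting problem of $\mathbb M$. \qed

\section{Monadic second-order logic and the arithmetical bounds}\label{sec:mso}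

\subsection{The active domain}

For tgds the choice of the universe does not matter.

\begin{lemma}\label{lem:adom}
A nested tgd has the same truth value in $(I,J)$ whether its quantifiers range over $\mathrm{Val}$ or over the active domain $V$ of $(I,J)$. The same holds for s-t tgds.
\end{lemma}

\begin{proof}
If $I$ is empty, the outermost body is never satisfied and the sentence is true under both readings. Otherwise $V\ne\emptyset$; fix a map $\rho:\mathrm{Val}\to V$ that is the identity on $V$. Write $\models_V$ for truth with quantifiers over $V$. For a part $\chi=\forall\bar x\,(\beta\to\exists\bar y\,(\alpha\wedge\chi_1\wedge\dots\wedge\chi_l))$, an assignment $\mu$ into $V$ of the enclosing universal variables and an assignment $\nu$ of the enclosing existential variables, we show by induction, inner parts first: $(I,J)\models\chi[\mu,\nu]$ implies $(I,J)\models_V\chi[\mu,\rho\circ\nu]$; and if $\nu$ maps into $V$, then $(I,J)\models_V\chi[\mu,\nu]$ implies $(I,J)\models\chi[\mu,\nu]$. Every variable of $\bar x$ occurs in $\beta$, so under both readings the extensions $\mu^+$ with $I\models\beta[\mu^+]$ are the same and map into $V$. For the first implication, replace a witness $\nu^+$ by $\rho\circ\nu^+$: the atoms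 of $\alpha[\mu^+,\nu^+]$ are facts of $J$, their values lie in $V$, and $\rho$ does not change them. For the second, a witness in $V$ is a witness in $\mathrm{Val}$. The inner parts are covered by the induction hypothesis. The case $l=0$ is the argument for s-t tgds.
\end{proof}

In particular the nested GLAV mappings form a class $\mathcal C$ with $\mathrm{GLAV}\subseteq\mathcal C\subseteq\mathrm{MSO}$ under either reading.

\subsection{MSO sentences allow finitely many solution sets}

Lemma~\ref{lem:nested-finite} rested on the fact that source and target share no values. The same separation defeats every MSO sentence: on a disjoint union, a sentence of fixed quantifier rank learns only a bounded amount about each component. This gives a second, less elementary, proof of Lemma~\ref{lem:nested-finite}.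

In this subsection structures have a universe, which may be infinite and may contain elements that occur in no fact. The \emph{quantifier rank} of an MSO sentence is the maximal nesting depth of quantifiers, over elements and over sets. Write $A\equiv_rA'$ if $A$ and $A'$ satisfy the same MSO sentences of rank at most $r$. We recall two standard facts for a finite relational vocabulary.
\begin{enumerate}
\item[(M1)] Up to logical equivalence there are finitely many MSO sentences of rank at most $r$. So $\equiv_r$ has finitely many classes.
\item[(M2)] $A\equiv_rA'$ holds if and only if the duplicator has a winning strategy in the following $r$-round Ehrenfeucht--Fra\"{\i}ss\'e game. In each round the spoiler picks an element or a set of elements in one structure, and the duplicator answers with an object of the same kind in the other. The duplicator wins if the correspondence between the picked elements is a partial isomorphism that respects membership in the picked sets.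
\end{enumerate}
It follows that $A\equiv_rA'$ implies $A\sqcup B\equiv_rA'\sqcup B$ for disjoint unions. The duplicator answers an element of $A$ or $A'$ by her strategy for $A,A'$, and an element of $B$ by the same element. She splits a set into its part in $A$ or $A'$, answered by the strategy, and its part in $B$, which she copies. The game on $A,A'$ receives at most $r$ moves, and no fact of a disjoint union mixes the components, so she wins.

\begin{lemma}\label{lem:mso}
If a pure plain SO tgd $\sigma$ is equivalent to an MSO sentence $\Psi$, then $\{\mathrm{Sol}_\sigma(I):I\}$ is finite.
\end{lemma}

\begin{proof}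
Let $r$ be the rank of $\Psi$, and suppose there are infinitely many solution sets. By Lemma~\ref{lem:canonical} there are source instances $I_1,I_2,\dots$ such that the target instances $J_n=\Phi_\sigma(I_n)^\circ$ are pairwise not homomorphically equivalent; discarding at most one, we assume they are non-empty. View $J_n$ as a structure over $\mathbf S\cup\mathbf T$ whose universe is the set of its elements. By (M1) there are $n\ne n'$ with $J_n\equiv_rJ_{n'}$.

If $J$ contains only nulls, it shares no value with $I_n$. So the structure $(I_n,J)$ in which $\Psi$ is evaluated is the disjoint union of $J$ and $B=I_n\sqcup E$, where $E$ is a set without facts. For the active domain, $E$ is empty. For the universe $\mathrm{Val}$, $E$ is countably infinite. In either case $B$ does not depend on $J$ up to isomorphism, so $(I_n,J_n)\equiv_r(I_n,J_{n'})$. Now $(I_n,J_n)\models\sigma$, hence $(I_n,J_n)\models\Psi$, hence $(I_n,J_{n'})\models\Psi$, hence $(I_n,J_{n'})\models\sigma$. By Lemma~\ref{lem:canonical}, $J_n\to J_{n'}$. Exchanging $n$ and $n'$ gives $J_{n'}\to J_n$, a contradiction.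
\end{proof}

Purity is used to obtain solutions $J_n$ that contain only nulls and determine the solution sets.

\subsection{Proof of Theorem~\ref{thm:strong}}

(A) Lemma~\ref{lem:finite-glav} gives (v)$\Rightarrow$(i), and also (v)$\Rightarrow$(ii) since its s-t tgds are nested tgds. Lemma~\ref{lem:nested-finite} gives (ii)$\Rightarrow$(v). For (i)$\Rightarrow$(iii) take the conjunction of the s-t tgds, which by Lemma~\ref{lem:adom} has the same meaning under both readings. First-order sentences are MSO sentences, so (iii)$\Rightarrow$(iv), and (iv)$\Rightarrow$(v) is Lemma~\ref{lem:mso}.

(B) If $\mathbb M$ halts on $x$, then $\sigma_x$ is equivalent to a GLAV mapping by Theorem~\ref{thm:main}. If not, then $\sigma_x$ fails (ii), so by (A) it is equivalent to no MSO sentence. A decidable set that contains all plain SO tgds equivalent to a GLAV mapping and none of those equivalent to no MSO sentence would therefore decide the halting problem of $\mathbb M$, and it would be queried only on the pure tgds $\sigma_x$ over the fixed schemas. If $\mathrm{GLAV}\subseteq\mathcal C\subseteq\mathrm{MSO}$, then the set of plain SO tgds equivalent to a member of $\mathcal C$ separates in this way, so it is undecidable already on the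 tgds $\sigma_x$.

(C) The map $x\mapsto\sigma_x$ is a many-one reduction of the halting problem of $\mathbb M$, which is $\Sigma^0_1$-complete, to the Problem. For the upper bound, fix computable enumerations of $\mathrm{Const}$ and $\mathrm{Null}$, so that pairs $(I,J)$ are finite objects. Let $\sigma$ be any plain SO tgd, pure or not. Form the finite set of instantiated head atoms as in the definition of the canonical structure; its elements are now formal terms and constants of $I$. The proof of Lemma~\ref{lem:canonical} shows that $(I,J)\models\sigma$ if and only if this set has a homomorphism to $J$ that fixes the constants, which is decided by a finite search. For a nested GLAV mapping $\mathcal M$, the relation $(I,J)\models\mathcal M$ is decided by evaluation over the finite active domain, by Lemma~\ref{lem:adom}. So the statement that $\sigma$ and $\mathcal M$ agree on all pairs $(I,J)$ is $\Pi^0_1$, and the existence of such an $\mathcal M$ is $\Sigma^0_2$. \qed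

\begin{thebibliography}{9}
\bibitem{source}
``During the past 15 years, schema mappings have been extensively used in formalizing and studying such critic\dots'', doi:10.1145/3369554, \texttt{https://unpaywall.org/10.1145\%2F3369554}.
\end{thebibliography}
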